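# Sums of two units in matrix rings over Dedekind domains

## Three singular matrices

Let $R=\mathbb Z[\sqrt{-5}]$ and $\omega=1+\sqrt{-5}$. Consider the two matrices
$$A=\begin{pmatrix}2&\omega\\0&0\end{pmatrix},\qquad B=\begin{pmatrix}3&\omega\\0&0\end{pmatrix}$$
in $M_2(R)$. Is either of them a sum of two invertible matrices?

The ideals generated by the first rows are $I=(2,\omega)$ and $J=(3,\omega)$. In $R/I$ we have $2=0$ and $\sqrt{-5}=1$ (consistent, since $1+5=6$ is even), so $R/I\cong\mathbb Z/2$. In $R/J$ we have $3=0$ and $\sqrt{-5}=-1$ (consistent, since $1+5=6$ is divisible by $3$), so $R/J\cong\mathbb Z/3$. Neither ideal is principal: a generator $a+b\sqrt{-5}$ would satisfy $a^2+5b^2=2$, respectively $3$, which is impossible. The units are given by $a^2+5b^2=1$, so $R^*=\{1,-1\}$.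

Suppose a matrix with first row $(p,q)$ and second row $0$ equals $\alpha+\beta$ with $\alpha,\beta$ invertible. Multiply by $\alpha^{-1}$ on the right. The product still has second row $0$; call its first row $(x,y)=(p,q)\alpha^{-1}$. Since $\alpha$ is invertible, $(x,y)$ generates the same ideal as $(p,q)$. Moreover
$$1-\begin{pmatrix}x&y\\0&0\end{pmatrix}=-\beta\alpha^{-1}$$
is invertible, so its determinant $1-x$ is a unit. Here this means $x=0$ or $x=2$.

If $x=0$, the ideal is $(y)$, which is principal; this is excluded for both $I$ and $J$. So $x=2$, and $2$ must lie in the ideal. For $J$ this fails, because $2\ne0$ in $R/J\cong\mathbb Z/3$. Hence **$B$ is not a sum of two units of $M_2(R)$**. For $I$ there is no obstruction, and indeed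
$$A=\begin{pmatrix}1&0\\0&1\end{pmatrix}+\begin{pmatrix}1&\omega\\0&-1\end{pmatrix}.$$

Two changes rescue $B$. First, let there be more room. Put $B$ in the upper left corner of a $3\times3$ matrix, zero elsewhere, and permute the columns, which is multiplication by an invertible matrix. We reach
$$B'=\begin{pmatrix}0&3&\omega\\0&0&0\\0&0&0\end{pmatrix}=(1+B')+(-1).$$
Here $1+B'$ is upper triangular with $1$'s on the diagonal, hence invertible. Multiplying back by the inverse permutation, we see that $B\oplus 0$ is a sum of two units of $M_3(R)$.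

Second, let there be more units. In $\mathbb Z[\sqrt{10}]$ the ideal $(3,1+\sqrt{10})$ has quotient $\mathbb Z/3$, and it is not principal because $a^2-10b^2=\pm3$ has no solution modulo $5$. The matrix $C$ with first row $(3,1+\sqrt{10})$ looks just like $B$, and yet
$$C=\begin{pmatrix}3&1+\sqrt{10}\\0&0\end{pmatrix}=\begin{pmatrix}0&1\\1&-1\end{pmatrix}+\begin{pmatrix}3&\sqrt{10}\\-1&1\end{pmatrix},$$
where the determinants are $-1$ and $3+\sqrt{10}$. The latter is a unit, as $(3+\sqrt{10})(-3+\sqrt{10})=1$.

## Unit sum numbers and the values to be proved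

For a ring $R$ with identity, the **unit sum number** $u(R)$ is the least positive integer $k$, if one exists, such that every element of $R$ is a sum of $k$ units. Since $0$ is not a unit of $M_n(R)$ (for $R\neq0$), always $u(M_n(R))\ge2$. For a commutative ring, $\mathrm{Pic}(R)$ is the Picard group; for a Dedekind domain it is the ideal class group. A ring of algebraic integers is the ring of integers of a number field.

Three facts come with the question.

1. For every ring $R$ and every $n\ge2$, each matrix in $M_n(R)$ is a sum of three units. So $u(M_n(R))\in\{2,3\}$.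
2. If $R$ is a ring of algebraic integers, then $u(M_n(R))=2$ for all $n\ge2|\mathrm{Pic}(R)|$.
3. If $R$ is the ring of integers of an imaginary quadratic field with nontrivial class group, then $u(M_2(R))=3$.

We need the first fact only for $n=2$ and $R$ commutative, where it is one line:
$$\begin{pmatrix}a&b\\c&d\end{pmatrix}=\begin{pmatrix}a&ad-1\\1&d\end{pmatrix}+\begin{pmatrix}0&b-ad+1\\c-1&0\end{pmatrix}.\tag{1}$$
The first summand has determinant $1$. The second has zero diagonal and is the sum of $\begin{pmatrix}1&b-ad+1\\0&1\end{pmatrix}$ and $\begin{pmatrix}-1&0\\c-1&-1\end{pmatrix}$, both invertible.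

The paper "Block Diagonalization And 2-Unit Sums Of Matrices Over Prüfer Domains" asks: what is $u(M_n(R))$ for $2\le n<2|\mathrm{Pic}(R)|$ when $R$ is a ring of algebraic integers? The range is nonempty only if $|\mathrm{Pic}(R)|>1$.

**Main Theorem.** Let $R$ be the ring of integers of a number field $K$ with $|\mathrm{Pic}(R)|>1$, and let $2\le n<2|\mathrm{Pic}(R)|$. Then
$$u(M_n(R))=\begin{cases}3,& n=2\text{ and }K\text{ is imaginary quadratic},\\2,&\text{in all other cases.}\end{cases}$$

It follows from two stronger statements.

**Theorem A.** Let $R$ be any Dedekind domain and $Q$ a finitely generated projective $R$-module of rank $n\ge3$. Every endomorphism of $Q$ is a sum of two automorphisms. In particular $u(M_n(R))=2$ for every Dedekind domain $R$ and every $n\ge3$.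

**Theorem B.** Let $R=O_{K,S}$ be a ring of $S$-integers in a number field $K$, where $S$ is finite and contains all archimedean places (if $S=S_\infty$ is the set of archimedean places, $R$ is the ring of integers). If $R^*$ is infinite, every endomorphism of a projective $R$-module of rank $2$ is a sum of two automorphisms, so $u(M_2(R))=2$. If $\mathrm{Pic}(R)\ne1$, then $u(M_2(R))=2$ if and only if $R^*$ is infinite. Otherwise $u(M_2(R))=3$, which happens exactly when $R$ is the full ring of integers of an imaginary quadratic field of class number $>1$.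

To derive the Main Theorem, use Theorem A for $n\ge3$. The value $n=2$ always lies in the range, and there we use Theorem B: by Dirichlet's unit theorem $R^*$ is finite only for $K=\mathbb Q$, where $\mathrm{Pic}(R)=1$, and for $K$ imaginary quadratic. For instance, $u(M_3(\mathbb Z[\sqrt{-5}]))=2$ while $u(M_2(\mathbb Z[\sqrt{-5}]))=3$. Also, the hypothesis $n\ge2|\mathrm{Pic}(R)|$ in fact 2 can be replaced by $n\ge3$, even over every Dedekind domain. The bound $n\ge3$ is sharp precisely because of the imaginary quadratic rings of class number $>1$.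

## A submodule and its ambient module, decomposed together

From now on $R$ is a Dedekind domain, not a field, with fraction field $K$; "prime" means nonzero prime ideal. (Over a field, Theorem A drops out of a remark two sections below.) We write $[\mathfrak a]$ for the class of a nonzero fractional ideal $\mathfrak a$, and $[X]$ for the class of a rank-one projective module $X$. We use freely that each $R_\mathfrak p$ is a discrete valuation ring and that inclusions and equalities of finitely generated submodules of a $K$-vector space can be checked at all primes.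

**(D1) Steinitz's theorem.** Every finitely generated torsion-free $R$-module is projective and is a direct sum $\mathfrak a_1\oplus\dots\oplus\mathfrak a_m$ of fractional ideals. It is determined up to isomorphism by its rank $m$ and its *Steinitz class* $[\mathfrak a_1\cdots\mathfrak a_m]\in\mathrm{Pic}(R)$. Rank is additive and the Steinitz class is multiplicative on direct sums, so cancellation holds: $M\oplus N\cong M'\oplus N$ implies $M\cong M'$.

*Example.* With $J=(3,\omega)\subset\mathbb Z[\sqrt{-5}]$ as above, $J^2$ is generated by $9$, $3\omega$ and $\omega^2=-4+2\sqrt{-5}$. Divided by $2-\sqrt{-5}$, these become $2+\sqrt{-5}$, $-1+\sqrt{-5}$ and $-2$. The difference of the first two is $3$, and $3-2=1$, so the quotients generate $R$ and $J^2=(2-\sqrt{-5})$. Thus $J\oplus J$ has trivial Steinitz class and $J\oplus J\cong R^2$, although $J\not\cong R$.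

**(D2) Coprime elements.** If $\mathfrak g$ is a nonzero fractional ideal and $\mathfrak c$ a nonzero ideal, there is $0\ne a\in\mathfrak g$ with $a\mathfrak g^{-1}+\mathfrak c=R$.

*Proof.* If $\mathfrak c=R$, any $a\ne0$ in $\mathfrak g$ works. Otherwise, by the Chinese remainder theorem $\mathfrak g\to\prod_{\mathfrak p\mid\mathfrak c}\mathfrak g/\mathfrak p\mathfrak g$ is onto, so there is $a\in\mathfrak g$ with $a\notin\mathfrak p\mathfrak g$ for all $\mathfrak p\mid\mathfrak c$. Then $a\mathfrak g^{-1}\subseteq R$ lies in no $\mathfrak p\mid\mathfrak c$. $\square$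

Over $\mathbb Z$, a subgroup of $\mathbb Z^n$ can be written as $\bigoplus d_i\mathbb Z f_i$ for a suitable basis $(f_i)$ of $\mathbb Z^n$. The next lemma is the Dedekind version.

**Lemma 1.** Let $P$ be a submodule of rank $r$ of a finitely generated projective module $Q$ of rank $n$. There are rank-one projective modules $X_1,\dots,X_n$ and nonzero ideals $\mathfrak e_1,\dots,\mathfrak e_r$ with
$$Q=X_1\oplus\dots\oplus X_n,\qquad P=\mathfrak e_1X_1\oplus\dots\oplus\mathfrak e_rX_r.$$

*Proof.* We induct on $r$; the case $r=0$ is (D1). Let $r\ge1$.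

**Step 1: remove the largest ideal from $P$.** Put $\mathfrak e_1=\sum_{\lambda\in\mathrm{Hom}(Q,R)}\lambda(P)$, a nonzero ideal, and $D=\mathfrak e_1^{-1}P\subset KQ$. For each $\lambda$ we have $\lambda(D)=\mathfrak e_1^{-1}\lambda(P)\subseteq R$. Writing $Q$ as a direct sum of fractional ideals, one sees that a vector of $KQ$ on which every $\lambda$ takes values in $R$ lies in $Q$: its coordinate $c$ in a summand $\mathfrak a$ satisfies $c\,\mathfrak a^{-1}\subseteq R$, so $c\in\mathfrak a$. Hence $D\subseteq Q$. Moreover $D\not\subseteq\mathfrak pQ$ for every prime $\mathfrak p$. Indeed, $D\subseteq\mathfrak pQ$ would give $P=\mathfrak e_1D\subseteq\mathfrak e_1\mathfrak pQ$, hence $\lambda(P)\subseteq\mathfrak e_1\mathfrak p$ for all $\lambda$, and $\mathfrak e_1\subseteq\mathfrak e_1\mathfrak p$, which is false.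

**Step 2: find a rank-one summand of $Q$ inside $D$.** The torsion submodule of $Q/D$ is finitely generated, so its support $\Sigma$ is a finite set of primes. For each $\mathfrak p\in\Sigma$ pick $d_\mathfrak p\in D\setminus\mathfrak pQ$. Since $D\to\prod_{\mathfrak p\in\Sigma}D/\mathfrak pD$ is onto, there is $x\in D$ with $x\equiv d_\mathfrak p$ modulo $\mathfrak pD$, hence $x\notin\mathfrak pQ$, for all $\mathfrak p\in\Sigma$. If $\Sigma=\emptyset$, take any $x\ne0$ in $D$; in all cases $x\neq0$. Put $X_1=Kx\cap Q$. We check $X_1\subseteq D$ locally.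

If $\mathfrak p\in\Sigma$, let $\pi$ generate $\mathfrak pR_\mathfrak p$. If $Kx\cap Q_\mathfrak p$ were larger than $R_\mathfrak px$, it would contain $\pi^{-1}x$, so $x\in\mathfrak pQ_\mathfrak p\cap Q=\mathfrak pQ$, a contradiction. So $Kx\cap Q_\mathfrak p=R_\mathfrak px\subseteq D_\mathfrak p$.

If $\mathfrak p\notin\Sigma$, then $Q_\mathfrak p/D_\mathfrak p$ is torsion-free. An element of $Kx\cap Q_\mathfrak p$ has a nonzero multiple in $Rx\subseteq D$, so it lies in $D_\mathfrak p$.

**Step 3: split off and induct.** The module $Q/X_1$ embeds in $KQ/Kx$, so it is torsion-free, hence projective, and $Q=X_1\oplus Q'$ for some $Q'$. As $X_1\subseteq D$, we get $D=X_1\oplus(D\cap Q')$ and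
$$P=\mathfrak e_1D=\mathfrak e_1X_1\oplus\mathfrak e_1(D\cap Q').$$
Apply the induction hypothesis to $\mathfrak e_1(D\cap Q')\subseteq Q'$, which has rank $r-1$. $\square$

*Example.* Let $Q=R^2$ with $R=\mathbb Z[\sqrt{-5}]$, and let $P=R\cdot(3,\omega)$. Here $\mathfrak e_1=(3,\omega)=J$ and $X_1=K(3,\omega)\cap R^2=J^{-1}(3,\omega)$, because $k(3,\omega)\in R^2$ means $kJ\subseteq R$. So a free $P$ is written as $JX_1$, with neither $J$ nor $X_1$ free.

When $r=1$, $X_1$ is a direct summand of $Q$ containing $P$ up to scalars, so $X_1=KP\cap Q$, and $\mathfrak e_1=\{c\in R: cX_1\subseteq P\}$ is determined by $P$.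

## Only the image matters

In the opening example, right multiplication by invertible matrices cost nothing. The precise statement is that whether $A$ is a sum of two automorphisms depends only on the submodule $A(Q)$.

**Lemma 2.** Let $Q$ be finitely generated projective, $A\in\mathrm{End}(Q)$ and $P=A(Q)$.

(a) If $\varphi\in\mathrm{End}(Q)$ has $\varphi(Q)=P$, then $A=\varphi W$ with $W\in\mathrm{Aut}(Q)$. So if $\varphi$ is a sum of two automorphisms, so is $A$.

(b) $A$ is a sum of two automorphisms if and only if there is $\varphi\in\mathrm{End}(Q)$ with $\varphi(Q)=P$ and $1-\varphi\in\mathrm{Aut}(Q)$.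

*Proof.* (a) $P$ is finitely generated and torsion-free, hence projective, so there are $\sigma,\tau:P\to Q$ with $A\sigma=1_P=\varphi\tau$. Then $Q=\ker A\oplus\sigma(P)=\ker\varphi\oplus\tau(P)$. By cancellation (D1), there is an isomorphism $\kappa:\ker A\to\ker\varphi$. Define $W(k+\sigma(p))=\kappa(k)+\tau(p)$. This is an automorphism of $Q$, and $\varphi W(k+\sigma(p))=p=A(k+\sigma(p))$. If $\varphi=\alpha+\beta$, then $A=\alpha W+\beta W$.

(b) If $A=\alpha+\beta$, put $\varphi=A\alpha^{-1}$. Then $\varphi(Q)=P$ and $1-\varphi=-\beta\alpha^{-1}$. Conversely, given $\varphi$, write $A=\varphi W$ by (a); then $A=W-(1-\varphi)W$. $\square$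

**Lemma 3 (zero diagonal).** Let $Q=X_1\oplus\dots\oplus X_n$, and let $\varphi\in\mathrm{End}(Q)$ have zero components $X_i\to X_i$ for all $i$. Then $\varphi$ is a sum of two automorphisms.

*Proof.* Split $\varphi=U+L$ into its strictly upper and strictly lower triangular parts. Both are in $\mathrm{End}(Q)$ and nilpotent, so $1+U$ and $1-L$ are automorphisms, and $\varphi=(1+U)+\bigl(-(1-L)\bigr)$. $\square$

So there is a plan: *find a zero-diagonal $\varphi$ with $\varphi(Q)=A(Q)$.* Over a principal ideal domain or a field it works at once. By Smith normal form $A=VDV'$ with $V,V'$ invertible and $D$ diagonal. For $n\ge2$ let $\Pi$ be a cyclic permutation matrix; then $D\Pi$ has zero diagonal, so it is a sum of two units, and so is $A=V(D\Pi)\Pi^{-1}V'$. Hence $u(M_n(R))=2$ for $n\ge2$ in that case. To see what blocks this over a general Dedekind domain, we need coordinates.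

## Normalized ideals and a test for the image

Fix $P\subseteq Q$ and a decomposition as in Lemma 1. Write $X_i=\mathfrak x_if_i$, where $(f_i)$ is a basis of $KQ$ and the $\mathfrak x_i$ are fractional ideals. A matrix $(\varphi_{ij})$ over $K$, with $\varphi(f_j)=\sum_i\varphi_{ij}f_i$, maps $Q$ into $P$ if and only if
$$\varphi_{ij}\in\mathfrak e_i\mathfrak x_i\mathfrak x_j^{-1}\ \ (i\le r),\qquad\varphi_{ij}=0\ \ (i>r),\tag{2}$$
because the condition is $\varphi_{ij}\mathfrak x_j\subseteq\mathfrak e_i\mathfrak x_i$.

**Definition.** The *normalized ideal* of an entry $\varphi_{ij}$, $i\le r$, is $\varphi_{ij}\,\mathfrak x_j(\mathfrak e_i\mathfrak x_i)^{-1}\subseteq R$. For a set $I\subseteq\{1,\dots,r\}$ of rows and a set $T$ of columns with $|I|=|T|$, the normalized ideal of the minor $M_{I,T}$ is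
$$M_{I,T}\prod_{j\in T}\mathfrak x_j\prod_{i\in I}(\mathfrak e_i\mathfrak x_i)^{-1}\subseteq R.$$

If a minor is $\pm$ a product of entries, one from each row and column, its normalized ideal is the product of the normalized ideals of these entries. By (D2) with $\mathfrak g=\mathfrak e_i\mathfrak x_i\mathfrak x_j^{-1}$, *we can place at any position $(i,j)$, $i\le r$, a nonzero entry whose normalized ideal is coprime to a prescribed nonzero ideal.*

*Example.* Take $Q=R^2$, $R=\mathbb Z[\sqrt{-5}]$, $P=J\oplus0$, so $\mathfrak x_i=R$, $r=1$ and $\mathfrak e_1=J$. For the row $(3,\omega)$ of $B$ the normalized ideals are $3J^{-1}$ and $\omega J^{-1}$. Let $\bar J=(3,1-\sqrt{-5})$. The product $J\bar J$ is generated by $9$, $3\omega$, $3(1-\sqrt{-5})$ and $6$, so it is $(3)$, and $3J^{-1}=\bar J$. Also $\omega\in I\cap J=IJ$, and both $(\omega)$ and $IJ$ have index $6$, so $\omega J^{-1}=I$. The ideals $\bar J\ni3$ and $I\ni2$ are coprime: no single entry generates $J$, but together the two do. This is the test in general.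

**Lemma 4.** Let $\varphi$ satisfy (2). Then $\varphi(Q)=P$ if and only if the normalized ideals of the $r\times r$ minors from rows $1,\dots,r$ sum to $R$. In particular, if $r=n$, then $\varphi(Q)=P$ if and only if $(\det\varphi)=\mathfrak e_1\cdots\mathfrak e_n$.

*Proof.* Localize at a prime $\mathfrak p$ and write $\mathfrak x_jR_\mathfrak p=(\xi_j)$, $\mathfrak e_iR_\mathfrak p=(\epsilon_i)$. In the bases $\xi_jf_j$ of $Q_\mathfrak p$ and $\epsilon_i\xi_if_i$ of $P_\mathfrak p$, the map $\varphi$ has the $r\times n$ matrix $\bigl(\varphi_{ij}\xi_j/(\epsilon_i\xi_i)\bigr)$ over $R_\mathfrak p$. Its minors generate the localizations of the normalized ideals (so these lie in $R$). By Nakayama, the localized map is onto $P_\mathfrak p$ if and only if the matrix has rank $r$ modulo $\mathfrak p$, that is, some $r\times r$ minor is a unit of $R_\mathfrak p$. This holds for all $\mathfrak p$ if and only if the normalized ideals lie in no common prime. For $r=n$ the only minor is $\det\varphi$, with normalized ideal $(\det\varphi)(\mathfrak e_1\cdots\mathfrak e_n)^{-1}$. $\square$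

A surjective endomorphism of $Q$ has kernel of rank $0$, hence zero kernel. So the case $P=Q$ (all $\mathfrak e_i=R$) says: for $\psi\in\mathrm{End}(Q)$,
$$\psi\in\mathrm{Aut}(Q)\iff\det\psi\in R^*.\tag{3}$$

Now we see where the plan for principal ideal domains stops. A moved-around diagonal matrix has one nonzero entry per row $i\le r$, at $(i,j_i)$ with distinct $j_i$. Its only nonzero $r\times r$ minor is the product of these entries, so Lemma 4 forces every normalized ideal to be $R$; that is, every $\mathfrak e_i\mathfrak x_i\mathfrak x_{j_i}^{-1}$ must be principal. There is no reason for that. For $P=J\oplus0\subset R^2$ it fails at both positions. The example shows the way out: use *two* entries with coprime normalized ideals. Two entries per row, off the diagonal, need three columns.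

## Zero-diagonal matrices of size at least three

We prove Theorem A. Let $n\ge3$, $A\in\mathrm{End}(Q)$, $P=A(Q)$ of rank $r$, decomposed as in Lemma 1. By Lemmas 2(a) and 3, it suffices to find a zero-diagonal $\varphi$ with $\varphi(Q)=P$. If $r=0$, take $\varphi=0$.

For $n=r=3$ the matrix will be
$$\varphi=\begin{pmatrix}0&a_1&b\\c_2&0&a_2\\h_1&h_2&0\end{pmatrix},\qquad\det\varphi=h_1\,a_1a_2+h_2\,bc_2 .$$
The first two rows are chosen so that $a_1a_2$ and $bc_2$ are coprime in the normalized sense. The determinant is linear in the last row, so we can then hit the required value exactly. For larger $n$ two minors will not be enough. For $n=4$ the first three rows will be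
$$\begin{pmatrix}0&a_1&0&b\\c_2&0&a_2&0\\c_3&0&0&a_3\end{pmatrix}.$$
Deleting columns $1,2,3$ in turn gives the minors $a_1a_2a_3$, $-a_2bc_3$ and $-a_1a_3c_2$. The first two share the factor $a_2$, and the third repairs this.

**Step 1: rank one.** The aim is to realize $P=\mathfrak e_1X_1$. By (D2) put nonzero $a$ in column $2$ and $b$ in column $3$ of row $1$ with coprime normalized ideals, and zeros elsewhere. By Lemma 4, $\varphi(Q)=P$, and the diagonal is zero.

**Step 2: a zero-diagonal pattern with coprime maximal minors.** This is the main construction. Let $2\le s\le n-1$ and $s\le r$. In rows $1,\dots,s$ and columns $1,\dots,s+1$ put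
$$\varphi_{12}=a_1,\quad\varphi_{1,s+1}=b,\quad\varphi_{i1}=c_i,\quad\varphi_{i,i+1}=a_i\qquad(2\le i\le s),\tag{4}$$
and zeros elsewhere in rows $1,\dots,s$. Since $s\ge2$, these positions are distinct and off the diagonal. By (D2) choose $a_1,\dots,a_s$ successively, nonzero, with pairwise coprime normalized ideals $\mathfrak a_1,\dots,\mathfrak a_s$. Then choose $b,c_2,\dots,c_s$ nonzero, with normalized ideals $\mathfrak b,\mathfrak c_2,\dots,\mathfrak c_s$ coprime to $\mathfrak a_1\cdots\mathfrak a_s$.

For $1\le j\le s$ let $M_j$ be the minor on rows $1,\dots,s$ and columns $\{1,\dots,s+1\}\setminus\{j\}$, with normalized ideal $N_j$. We compute these minors.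

- $M_1=a_1a_2\cdots a_s$. In columns $2,\dots,s+1$, row $i\ge2$ has only $a_i$, in column $i+1$, so the submatrix is upper triangular with diagonal $a_1,\dots,a_s$.
- $M_2=\pm\,b\,c_s\,a_2\cdots a_{s-1}$. Row $1$ has only $b$, in column $s+1$. After deleting row $1$ and column $s+1$, row $s$ has only $c_s$, in column $1$. After deleting these, each row $i$ with $2\le i\le s-1$ has only $a_i$, in column $i+1$.
- $M_j=\pm\,c_{j-1}\prod_{i\ne j-1}a_i$ for $3\le j\le s$. Column $2$ has only $a_1$, in row $1$. After deleting these, row $j-1$ has only $c_{j-1}$, in column $1$, since its other entry $a_{j-1}$ was in the missing column $j$. After deleting these, each remaining row $i$ has only $a_i$, in column $i+1$.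

**Step 3: the minors are coprime.** We claim
$$N_1+\dots+N_s=R.\tag{5}$$
Suppose a prime $\mathfrak p$ contains $N_1=\mathfrak a_1\cdots\mathfrak a_s$. Then $\mathfrak p\supseteq\mathfrak a_i$ for exactly one $i$, and $\mathfrak p$ contains none of $\mathfrak b,\mathfrak c_2,\dots,\mathfrak c_s$. If $i\in\{1,s\}$, then $\mathfrak p\not\supseteq N_2=\mathfrak b\mathfrak c_s\mathfrak a_2\cdots\mathfrak a_{s-1}$, because $\mathfrak a_1$ and $\mathfrak a_s$ do not occur in it. If $2\le i\le s-1$, then $3\le i+1\le s$ and $\mathfrak p\not\supseteq N_{i+1}=\mathfrak c_i\prod_{k\ne i}\mathfrak a_k$. So no prime contains all the $N_j$.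

**Step 4: rank $2\le r\le n-1$.** Take the pattern (4) with $s=r$ and set rows $i>r$ to zero. By (5) and Lemma 4, $\varphi(Q)=P$, and the diagonal is zero.

**Step 5: full rank.** Now only one minor is left, the determinant, and it must generate $\mathfrak e_1\cdots\mathfrak e_n$. This ideal is principal: $A$ is injective, so $P\cong Q$, and comparing Steinitz classes gives $\mathfrak e_1\cdots\mathfrak e_n=(\delta)$ for some $\delta$. Use (4) with $s=n-1$, which is at least $2$ because $n\ge3$, in rows $1,\dots,n-1$. Let the last row be $(h_1,\dots,h_{n-1},0)$ with $h_j\in\mathfrak e_n\mathfrak x_n\mathfrak x_j^{-1}$ still free. Expanding along it,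
$$\det\varphi=\sum_{j=1}^{n-1}(-1)^{n+j}h_jM_j .$$
By definition of the normalized ideal, $(M_j)=N_j\prod_{i<n}\mathfrak e_i\mathfrak x_i\prod_{k\ne j}\mathfrak x_k^{-1}$. Hence the set of values of $\det\varphi$, as the $h_j$ vary, is
$$\sum_{j=1}^{n-1}M_j\,\mathfrak e_n\mathfrak x_n\mathfrak x_j^{-1}=\Bigl(\sum_{j=1}^{n-1}N_j\Bigr)\mathfrak e_1\cdots\mathfrak e_n=(\delta),$$
using (5). Choose the $h_j$ with $\det\varphi=\delta$. By Lemma 4, $\varphi(Q)=P$, and the diagonal is zero. In all cases $A$ is a sum of two automorphisms. With $Q=R^n$ and $u(M_n(R))\ge2$, this gives $u(M_n(R))=2$. This proves Theorem A. $\blacksquare$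

## Rank-one matrices of size two

For $n=2$, each row has a single off-diagonal position, and the diagonal must be used. Lemma 2(b) tells us how: keep $1-\varphi$ invertible.

**Proposition C.** Let $R$ be a Dedekind domain, $A\in M_2(R)$ of rank $1$, $X=KA(R^2)\cap R^2$ and $A(R^2)=\mathfrak eX$ (possible by Lemma 1). Then $A$ is a sum of two units of $M_2(R)$ if and only if

($\alpha$) $[\mathfrak e][X]^2=1$ in $\mathrm{Pic}(R)$, or

($\beta$) there is a unit $\varepsilon\ne1$ with $\varepsilon\equiv1\pmod{\mathfrak e}$.

*Proof.* Write $R^2=X_1\oplus X_2$ with $X_1=X$ and $P=\mathfrak eX_1$. As $R^2$ has trivial Steinitz class, $\mathfrak x_1\mathfrak x_2$ is principal. Put $\mathfrak g=\mathfrak e\mathfrak x_1\mathfrak x_2^{-1}$. By (2) and Lemma 4, the $\varphi$ with $\varphi(R^2)=P$ are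
$$\varphi=\begin{pmatrix}x&y\\0&0\end{pmatrix},\qquad x\in\mathfrak e,\ y\in\mathfrak g,\quad x\mathfrak e^{-1}+y\mathfrak g^{-1}=R,\tag{6}$$
and $\det(1-\varphi)=1-x$. By Lemma 2(b) and (3), $A$ is a sum of two units if and only if (6) has a solution with $1-x\in R^*$.

A solution with $x=0$ means $y\mathfrak g^{-1}=R$, that is, $\mathfrak g=(y)$. So it exists if and only if $\mathfrak g$ is principal. Since $[\mathfrak x_2]=[\mathfrak x_1]^{-1}=[X]^{-1}$, we have $[\mathfrak g]=[\mathfrak e][X]^2$; this is ($\alpha$). A solution with $x=1-\varepsilon\ne0$, $\varepsilon\in R^*$, requires $1-\varepsilon\in\mathfrak e$. Conversely, if $0\ne1-\varepsilon\in\mathfrak e$, then (D2) with $\mathfrak c=x\mathfrak e^{-1}$ provides $y\in\mathfrak g$ completing (6). This is ($\beta$). $\square$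

*Example.* For $A$ and $B$ of the opening, $X\cong R$ and $\mathfrak e=I$, respectively $J$, so ($\alpha$) fails. Condition ($\beta$) with $\varepsilon=-1$ says $2\in\mathfrak e$, which is true for $I$ and false for $J$. For the transpose of $B$, the example after Lemma 1 gives $\mathfrak e=J$ and $[X]=[J]^{-1}$. Then $[\mathfrak e][X]^2=[J]^{-1}\ne1$ and $2\notin J$, so this matrix is not a sum of two units either, as it must be.

**Corollary.** If $\mathrm{Pic}(R)\ne1$ and $u(M_2(R))=2$, then for every nonzero ideal $\mathfrak c$ there is a unit $\varepsilon\ne1$ with $\varepsilon\equiv1\pmod{\mathfrak c}$. In particular $R^*$ is infinite.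

*Proof.* Let $I$ be a nonprincipal ideal and $0\ne c\in\mathfrak c$. Every ideal of a Dedekind domain has two generators, so write $cI=(a,b)$ and let $A=\begin{pmatrix}a&b\\0&0\end{pmatrix}$. Then $X\cong R$ and $\mathfrak e=cI$ is not principal, so ($\alpha$) fails. Hence ($\beta$) holds and gives $\varepsilon\ne1$ with $\varepsilon\equiv1$ modulo $cI\subseteq\mathfrak c$. If $R^*$ were finite, then, since $\bigcap_k\mathfrak p^k=0$ for a prime $\mathfrak p$, some $\mathfrak c=\mathfrak p^k$ would contain none of the finitely many nonzero elements $1-\varepsilon$, a contradiction. $\square$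

Together with (1), we get $u(M_2(R))=3$ whenever $\mathrm{Pic}(R)\ne1$ and $R^*$ is finite. This includes fact 3.

## Rank two: a quadratic equation modulo a prime of prescribed class

We prove Theorem B. Let $R=O_{K,S}$. By the $S$-unit theorem, $R^*$ is finitely generated of rank $|S|-1$. So $R^*$ is finite exactly when $|S|=1$, that is, when $R=\mathbb Z$ or $R$ is the ring of integers of an imaginary quadratic field. As $\mathrm{Pic}(\mathbb Z)=1$, the end of the previous section gives every assertion of Theorem B about finite $R^*$, including that $R^*$ must be infinite if $\mathrm{Pic}(R)\ne1$ and $u(M_2(R))=2$. What remains is this: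

*If $R^*$ is infinite, every endomorphism $A$ of a projective module $Q$ of rank $2$ is a sum of two automorphisms.*

Let $P=A(Q)$ have rank $r$, decomposed as in Lemma 1. If $r=0$, then $A=0=1+(-1)$. For $r\ge1$ put $\mathfrak g=\mathfrak e_1\mathfrak x_1\mathfrak x_2^{-1}$.

**The case $r=1$.** We imitate ($\beta$). As $R/\mathfrak e_1$ is finite and $R^*$ infinite, two distinct units are congruent modulo $\mathfrak e_1$. Their quotient is a unit $\varepsilon\ne1$ with $x:=1-\varepsilon\in\mathfrak e_1$. By (D2) choose $y\in\mathfrak g$ with normalized ideal coprime to $x\mathfrak e_1^{-1}$. Then $\varphi=\begin{pmatrix}x&y\\0&0\end{pmatrix}$ has $\varphi(Q)=P$ by Lemma 4, and $\det(1-\varphi)=\varepsilon$. Apply (3) and Lemma 2(b).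

*Example.* This is how the decomposition of $C$ arises. In $\mathbb Z[\sqrt{10}]$ modulo $(3,1+\sqrt{10})$ we have $\sqrt{10}\equiv-1$, so the unit $\varepsilon=-3-\sqrt{10}$ is $\equiv1$. Here $x=1-\varepsilon=4+\sqrt{10}$, and $y=3$ completes it, since $(4+\sqrt{10},3)=(1+\sqrt{10},3)$. With $W=\begin{pmatrix}1&1\\1&0\end{pmatrix}$ we have $CW=\varphi$, and $C=W^{-1}-(1-\varphi)W^{-1}$ is the displayed sum.

**The case $r=2$.** Now $P\cong Q$, and comparing Steinitz classes gives $\mathfrak e_1\mathfrak e_2=(\delta)$ with $0\ne\delta\in R$. By (2) we look for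
$$\varphi=\begin{pmatrix}x&y\\z&w\end{pmatrix},\qquad x\in\mathfrak e_1,\quad w\in\mathfrak e_2,\quad y\in\mathfrak g,\quad z\in\mathfrak e_2\mathfrak x_2\mathfrak x_1^{-1}=\delta\mathfrak g^{-1}.$$
A zero diagonal would require $(yz)=(\delta)$. Since $y\mathfrak g^{-1}$ and $z\delta^{-1}\mathfrak g$ are ideals of $R$ with product $yz\delta^{-1}R$, both would be $R$, and $\mathfrak g=(y)$ would be principal. So for this decomposition the zero-diagonal method stops when $\mathfrak g$ is not principal.

Instead, aim for $\det\varphi=\delta\eta$ with $\eta\in R^*$, and $\det(1-\varphi)=1$. As $\det(1-\varphi)=1-(x+w)+\det\varphi$, this means $x+w=\delta\eta$. To satisfy $x\in\mathfrak e_1$ and $w\in\mathfrak e_2$ safely, take both divisible by $\delta$: $w=\delta v$ and $x=\delta(\eta-v)$ with $v\in R$. Then $yz$ is forced: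
$$yz=xw-\delta\eta=-\delta\,q_\eta(v),\qquad q_\eta(v)=\delta v^2-\delta\eta v+\eta .$$
So the ideal $(q_\eta(v))$ should have a divisor in the class $[\mathfrak g]^{-1}$, to be used as $y\mathfrak g^{-1}$. For this we look for a root of $q_\eta$ modulo a prime of that class. The discriminant enters through
$$4\delta\,q_\eta(v)=(2\delta v-\delta\eta)^2-D_\eta,\qquad D_\eta=\delta^2\eta^2-4\delta\eta .\tag{7}$$

**Step 1: it suffices to find a unit $\eta$, a prime $\mathfrak p$ of $R$ in the class $[\mathfrak g]^{-1}$, and $v\in R$ with $q_\eta(v)\in\mathfrak p$.** We verify that the matrix just designed then works. Write $\mathfrak g\mathfrak p=(y)$ and set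
$$x=\delta(\eta-v),\qquad w=\delta v,\qquad z=-\delta q_\eta(v)/y .$$
Then $x\in(\delta)\subseteq\mathfrak e_1$, $w\in(\delta)\subseteq\mathfrak e_2$, $y\in\mathfrak g$ and $z\in\delta\mathfrak p(\mathfrak g\mathfrak p)^{-1}=\delta\mathfrak g^{-1}=\mathfrak e_2\mathfrak x_2\mathfrak x_1^{-1}$. So $\varphi(Q)\subseteq P$. Moreover
$$\det\varphi=\delta^2v(\eta-v)+\delta q_\eta(v)=\delta\eta,\qquad\det(1-\varphi)=1-\delta\eta+\delta\eta=1 .$$
As $(\det\varphi)=(\delta)=\mathfrak e_1\mathfrak e_2$, Lemma 4 gives $\varphi(Q)=P$. By (3), $1-\varphi\in\mathrm{Aut}(Q)$, and Lemma 2(b) shows that $A$ is a sum of two automorphisms.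

It remains to find $\eta,\mathfrak p,v$. By (7), away from $2\delta$ the polynomial $q_\eta$ has a root modulo $\mathfrak p$ as soon as $D_\eta$ is a square modulo $\mathfrak p$, which holds if $\mathfrak p$ splits in $K(\sqrt{D_\eta})$. The class of $\mathfrak p$ is also governed by a field.

**Class field theory.** Let $H/K$ be the maximal abelian extension that is unramified at all finite primes and in which all places of $S$, including the archimedean ones, split completely. Then $H/K$ is finite, and $[\mathfrak p]\mapsto\mathrm{Frob}_\mathfrak p$ defines an isomorphism $\mathrm{Pic}(R)\cong\mathrm{Gal}(H/K)$.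

The two conditions on $\mathfrak p$ may conflict. If $L=K(\sqrt{D_\eta})$ were a quadratic extension of $K$ inside $H$, the primes split in $L$ would be those with class in the index-two subgroup corresponding to $\mathrm{Gal}(H/L)$, and $[\mathfrak g]^{-1}$ might lie outside it. The freedom in $\eta$ avoids this.

**Step 2: choice of $\eta$, so that $L$ is not a quadratic extension of $K$ inside $H$.** Let $K(\sqrt{m_1}),\dots,K(\sqrt{m_l})$ be the finitely many quadratic extensions of $K$ inside $H$, with $0\ne m_i\in R$. Let $\theta\in R^*$ have infinite order; it exists because $R^*$ is infinite and finitely generated.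

**Claim.** For some $k\ge1$, with $\eta=\theta^{3k}$, we have $D_\eta\notin m_iK^{*2}$ for all $i$.

The tool is Siegel's theorem (Silverman, *The Arithmetic of Elliptic Curves*, Thm. IX.4.3): if $f\in K[T]$ has degree $\ge3$ and distinct roots in $\bar K$, then $Y^2=f(T)$ has only finitely many solutions in $S$-integers. As a polynomial in $\eta$, $D_\eta$ has degree only $2$, so the theorem does not apply directly. This is why we take cubes. Put $t=\theta^k$, so $\eta=t^3$ and
$$D_\eta=\delta\eta(\delta\eta-4)=t^2\cdot\delta t(\delta t^3-4).$$
If $D_\eta=m_is^2$ with $s\in K$, then multiplying by $m_i/t^2$ gives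
$$\Bigl(\frac{m_is}{t}\Bigr)^2=F_i(t),\qquad F_i(T)=m_i\delta T(\delta T^3-4)\in R[T].$$
The square of $m_is/t\in K$ lies in $R$, so $m_is/t$ is integral over $R$, hence in $R$. And $F_i$ has degree $4$ with distinct roots: $0$ and the three cube roots of $4/\delta$. By Siegel's theorem, for each $i$ this happens for only finitely many $t$. The $t=\theta^k$ are pairwise distinct and there are finitely many $i$, so all but finitely many $k$ satisfy the Claim.

**Step 3: choice of $\mathfrak p$ and $v$.** We now combine the splitting condition with the class condition. Fix $\eta$ as in the Claim and let $L=K(\sqrt{D_\eta})$. If $D_\eta$ is a square in $K$ (zero included), then $L=K$. Otherwise $L/K$ is quadratic, and $L\not\subseteq H$: if $L\subseteq H$, then $L=K(\sqrt{m_i})$ for some $i$, so $D_\eta\in m_iK^{*2}$, contrary to the Claim. In both cases $L\cap H=K$, so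
$$\mathrm{Gal}(LH/K)=\mathrm{Gal}(L/K)\times\mathrm{Gal}(H/K).$$
By Chebotarev's density theorem, infinitely many primes of $K$ have as Frobenius in this abelian group the pair consisting of $1$ and the element corresponding to $[\mathfrak g]^{-1}$. Choose such a prime $\mathfrak p$ outside $S$, not dividing $2\delta$. It is a prime of $R$, it splits completely in $L$, and $[\mathfrak p]=[\mathfrak g]^{-1}$.

Because $\mathfrak p$ splits completely in $L$, the element $D_\eta\in R$ is a square in the completion $K_\mathfrak p$. A square root is integral there; approximating it modulo $\mathfrak p$ by an element $s\in R$, we get $s^2\equiv D_\eta\pmod{\mathfrak p}$. As $2\delta$ is invertible modulo $\mathfrak p$, choose $v\in R$ with $2\delta v\equiv\delta\eta+s\pmod{\mathfrak p}$. By (7),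
$$4\delta\,q_\eta(v)\equiv s^2-D_\eta\equiv0\pmod{\mathfrak p},$$
and $4\delta$ is invertible modulo $\mathfrak p$, so $q_\eta(v)\in\mathfrak p$. Step 1 applies, and $A$ is a sum of two automorphisms.

With $Q=R^2$ and $u(M_2(R))\ge2$, we obtain $u(M_2(R))=2$ whenever $R^*$ is infinite. This proves Theorem B, and with it the Main Theorem. $\blacksquare$
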